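# A pair $(k,L)$ of rank three whose exponent is two

## The three theorems

**Theorem 1.** Let $k=111$ and $L=\{0,28,31,65,68\}$. Then $\operatorname{rank}(k,L)=3$ and $m(N,k,L)=\Theta(N^2)$. Hence the exponent exists, $\alpha(k,L)=2$, and $\operatorname{rank}(k,L)-1=\alpha(k,L)$.

This disproves the following assertion, which is Conjecture 2 in "Exponents of Uniform $L$-Systems" (https://users.renyi.hu/~pfrankl/j78.pdf): for every pair $(k,L)$ whose exponent exists,
$$\operatorname{rank}(k,L)-1<\alpha(k,L).\tag{1}$$
The next statement says in which ranks (1) can fail.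

**Theorem 2.** Inequality (1) holds for all pairs with $\operatorname{rank}(k,L)\le 2$ for which $\alpha(k,L)$ exists. For every $r\ge 3$ there is a pair for which $\alpha(k,L)$ exists, $\operatorname{rank}(k,L)=r$ and $\alpha(k,L)=r-1$. So (1) fails in every rank $\ge 3$.

The last theorem is about a fixed intersection structure instead of a fixed set of sizes. For an intersection-closed $\mathcal J\subseteq 2^{[k]}\setminus\{[k]\}$ let $m(N,\mathcal J)$ be the maximum size of a $k$-partite $k$-uniform family on $N$ vertices such that the intersection of any two distinct members, projected to the set of part indices, belongs to $\mathcal J$.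

**Theorem 3.** If $\operatorname{rank}(\mathcal J)\ge 2$, then $m(N,\mathcal J)\ge cN^{k/(k-1)}$ with $c=c(k)>0$, for large $N$. For all $r\ge 2$ and $\varepsilon>0$ there is an intersection-closed $\mathcal J\subseteq 2^{[k]}\setminus\{[k]\}$, for some $k$, with $\operatorname{rank}(\mathcal J)=r$ and $m(N,\mathcal J)\le N^{1+\varepsilon}$ for all $N\ge 2$.

## Systems, shadows, rank, exponent

We now unpack the words. The ground set is $[N]=\{1,\dots,N\}$ throughout.

**Definition ($L$-systems and exponent).** Let $k\ge1$ and $L\subseteq[0,k-1]$. A family $\mathcal F\subseteq\binom{[N]}{k}$ is an $(N,k,L)$-system if $|F\cap F'|\in L$ for all distinct $F,F'\in\mathcal F$, and $m(N,k,L)$ is the maximum of $|\mathcal F|$. If $cN^\alpha<m(N,k,L)<c'N^\alpha$ for all large $N$, with $c,c'>0$ and $\alpha$ depending only on $k$ and $L$, then $\alpha(k,L):=\alpha$ is the exponent. Constants in $O,\Omega,\Theta$ depend only on $k$ and $L$.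

**Definition (closed $L$-system, rank).** A family $\mathcal J\subseteq2^{[k]}$ is *intersection-closed* if $A,B\in\mathcal J$ implies $A\cap B\in\mathcal J$. It is a *closed $L$-system* if moreover $|J|\in L$ for every $J\in\mathcal J$. The $t$-th shadow $A_t(\mathcal J)$ is the set of all $t$-subsets of $[k]$ contained in some member of $\mathcal J$, and
$$\operatorname{rank}(\mathcal J)=\min\{t: A_t(\mathcal J)\ne\tbinom{[k]}{t}\},\qquad \operatorname{rank}(k,L)=\max\{\operatorname{rank}(\mathcal J):\mathcal J\subseteq 2^{[k]}\text{ a closed }L\text{-system}\}.$$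

Call a subset of $[k]$ *covered* if it lies in a member of $\mathcal J$. For $r\le k$, $\operatorname{rank}(\mathcal J)\ge r$ means that every set of at most $r-1$ elements is covered. If $[k]\notin\mathcal J$, as for a closed $L$-system (because $k\notin L$), then $[k]$ is uncovered, so the rank is at most $k$. The empty family has rank $0$, since even $\emptyset$ is uncovered.

**Example A.** Let $L=\{0,1,\dots,t-1\}$ with $1\le t\le k$. The family of all sets of size $\le t-1$ is a closed $L$-system of rank $t$, and no closed $L$-system covers a $t$-set, so $\operatorname{rank}(k,L)=t$. In an $(N,k,L)$-system every $t$-set lies in at most one member, so $m(N,k,L)\le\binom Nt/\binom kt$. Conversely, for a prime $Q\ge k$ identify $[k]$ with $k$ distinct elements of $\mathbb F_Q$, and for each polynomial $g$ of degree $<t$ take $\{(i,g(i)):i\in[k]\}$. Two of these $Q^t$ sets share at most $t-1$ of the $kQ$ vertices. By Bertrand's postulate (for real $x\ge1$ there is a prime in $(x,2x]$) we may choose $Q$ with $N/2k\le Q\le N/k$ when $N$ is large. So $\alpha=t=\operatorname{rank}$.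

**Example B.** Let $k=4$, $L=\{0,2\}$. The family $\{\emptyset,\{1,2\},\{3,4\}\}$ is a closed $L$-system of rank $2$. Rank $3$ is impossible: members have at most two elements, so all pairs would have to be members, but $\{1,2\}\cap\{2,3\}$ has size $1\notin L$. Grouping the ground set into disjoint pairs and taking unions of two pairs gives $\Omega(N^2)$ sets.

It is a known fact that $\alpha(k,L)\le\operatorname{rank}(k,L)$; it will drop out of our tools below. So in Example B $\alpha=2$. Inequality (1) claims that the exponent is also more than $\operatorname{rank}-1$. Theorem 1 asks us to exhibit a rank-three structure on $111$ points and then to show that *no* system with these intersection sizes has more than a constant times $N^2$ members.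

## Turning a structure into a family, and ranks up to two

Let us try to prove (1). We are given a closed $L$-system $\mathcal J$ of large rank and want many sets. Here is a natural product construction. For a $k$-partite family, with $[N]=V_1\cup\dots\cup V_k$ a partition and $|F\cap V_i|=1$ for every member $F$, write $\pi(A)=\{i:A\cap V_i\neq\emptyset\}$.

**Lemma 4.** Let $\mathcal J\subseteq2^{[k]}\setminus\{[k]\}$ be intersection-closed, $H_1,\dots,H_d\in\mathcal J$ (repetitions allowed, $d\ge1$), and $Q\ge1$. For $x\in[Q]^d$ put
$$F_x=\{(i,(x_j)_{j:\,i\notin H_j}):i\in[k]\}.$$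
These are $Q^d$ distinct $k$-sets forming a $k$-partite family with $\pi(F_x\cap F_y)\in\mathcal J$ for $x\ne y$, and the $i$-th part has exactly $Q^{d-\deg(i)}$ vertices, where $\deg(i)=|\{j:i\in H_j\}|$.

*Proof.* $F_x$ and $F_y$ agree in coordinate $i$ exactly when $x_j=y_j$ for all $j$ with $i\notin H_j$, that is, when $i\in H_j$ for every $j$ with $x_j\neq y_j$. So $\pi(F_x\cap F_y)=\bigcap_{j:x_j\ne y_j}H_j$, a nonempty intersection of members, hence a member. It is not $[k]$, so $F_x\ne F_y$. The vertex count is clear. $\square$

In Example B with $H_1=\{1,2\}$, $H_2=\{3,4\}$ the sets are $\{(1,x_2),(2,x_2),(3,x_1),(4,x_1)\}$: unions of two pairs, as before.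

**Corollary 5.** If $\mathcal J\subseteq2^{[k]}\setminus\{[k]\}$ is intersection-closed and $\operatorname{rank}(\mathcal J)\ge2$, then $m(N,\mathcal J)\ge 2^{-k}k^{-2}N^{k/(k-1)}$ for all $N\ge k$.

*Proof.* Every point is covered. Choose one member for each point and discard repetitions: $H_1,\dots,H_d$ cover $[k]$ and $d\le k$. Since $H_j\ne[k]$, $d\ge2$. All degrees are $\ge1$, so Lemma 4 uses at most $kQ^{d-1}$ vertices. Take $Q=\lfloor(N/k)^{1/(d-1)}\rfloor\ge\frac12(N/k)^{1/(d-1)}$ and add unused vertices to $V_1$. Then
$$Q^d\ge2^{-d}(N/k)^{d/(d-1)}\ge2^{-k}k^{-2}N^{d/(d-1)}\ge 2^{-k}k^{-2}N^{k/(k-1)},$$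
because $d/(d-1)\le2$ and $d\le k$. $\square$

This is the first half of Theorem 3. It also gives the first half of Theorem 2.

**Proof of Theorem 2 for ranks $\le2$.** Assume $\alpha=\alpha(k,L)$ exists.

*Rank $0$.* A one-member family $\{J\}$ with $|J|\in L$ is a closed $L$-system of rank $\ge1$. So rank $0$ forces $L=\emptyset$; then $m(N,k,L)=1$ for $N\ge k$, and $\alpha=0>-1$.

*Rank $1$.* Now $L\neq\emptyset$. Fix $\ell\in L$ and take $k$-sets that share a common kernel of size $\ell$ and are otherwise disjoint. There are $\lfloor(N-\ell)/(k-\ell)\rfloor=\Omega(N)$ of them, so $\alpha\ge1>0$.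

*Rank $2$.* Take a closed $L$-system of rank $2$. The family in Corollary 5 is an $(N,k,L)$-system, since its intersection sizes are sizes of members of $\mathcal J$. So $\alpha\ge k/(k-1)>1$. $\square$

## Nine blocks on a cycle: a rank-three structure

In rank $3$ we want exponent $>2$. Lemma 4 gives $Q^d$ sets on about $Q^{\max_i(d-\deg(i))}$ vertices, so it needs every point to lie in *more than half* of the chosen members. Rank $\ge3$ says that all pairs are covered. This does not give what we need, as the following structure shows.

For $i\in\mathbb Z_3$ partition $[111]$ into sets $D_i$ with $|D_i|=28$ and blocks $A_i^1,A_i^2,A_i^3$ of size $3$. Put $T_i=D_i\cup A_i^1\cup A_i^2\cup A_i^3$, so $|T_i|=37$. Let $\mathcal J_0$ consist of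
$$\emptyset,\qquad D_i,\qquad D_i\cup A_i^a,\qquad E_i:=T_i\cup D_{i+1},\qquad E_i\cup A_{i+1}^a .$$
The sizes are $0,\ 28,\ 31,\ 37+28=65,\ 68$.

**Claim 6.** $\mathcal J_0$ is a closed $L$-system for $L=\{0,28,31,65,68\}$, and $\operatorname{rank}(\mathcal J_0)\ge3$. Hence $\operatorname{rank}(111,L)\ge3$.

*Proof.* Every member meets $T_j$ in $\emptyset$, $D_j$, some $D_j\cup A_j^b$, or $T_j$. So the intersection of $\emptyset$, $D_j$ or $D_j\cup A_j^a$ with any member is again $\emptyset$, $D_j$ or $D_j\cup A_j^a$. Two distinct members of the last two types with the same $i$ meet in $E_i$. With indices $i$ and $i+1$ (any two distinct elements of $\mathbb Z_3$ are of this form) they lie in $T_i\cup T_{i+1}$ and $T_{i+1}\cup T_{i+2}$, so they meet inside $T_{i+1}$. The second contains all of $T_{i+1}$, and the first contributes $D_{i+1}$ or $D_{i+1}\cup A_{i+1}^a$. So $\mathcal J_0$ is closed.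

Now let $x,y\in[111]$. If both lie in $T_i$, they lie in $E_i$. If $x\in T_i$ and $y\in T_{i+1}$, then $y\in D_{i+1}$ or $y\in A_{i+1}^a$ for some $a$, and $E_i\cup A_{i+1}^a$ (any $a$ in the first case) contains both. So all pairs are covered, and therefore also all smaller sets. $\square$

**Where the product construction stops.** Each member of $\mathcal J_0$ contains or misses each of the nine blocks, and it contains at most $3+1=4$ of them. So for any $H_1,\dots,H_d\in\mathcal J_0$, some block lies in at most $4d/9$ of them. A point of that block has at least $Q^{5d/9}$ vertices in its part, so the $Q^d$ sets live on $N\ge Q^{5d/9}$ vertices: the construction never gives more than $N^{9/5}$ sets. This only says that one construction fails. To refute (1) we need an upper bound for *all* families. For it we translate families into inequalities on $[k]$.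

## From families to entropy on $[k]$

We use a theorem of Füredi (Z. Füredi, *On finite set-systems whose every intersection is a kernel of a star*, Discrete Math. 47 (1983) 129–132), quoted without proof.

**Füredi's theorem.** For each $k$ there is $c(k)>0$ such that every $\mathcal F\subseteq\binom{[N]}k$ contains $\mathcal F^*\subseteq\mathcal F$ with $|\mathcal F^*|\ge c(k)|\mathcal F|$, together with a partition $[N]=V_1\cup\dots\cup V_k$ with $|F\cap V_i|=1$ for all $F\in\mathcal F^*$ and all $i$, and an intersection-closed $\mathcal J\subseteq2^{[k]}$, such that $\{\pi(F\cap F'):F'\in\mathcal F^*\setminus\{F\}\}=\mathcal J$ for every $F\in\mathcal F^*$.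

For instance, if $k=2$ and $\mathcal F=\binom{[N]}2$ with $N\ge4$, split $[N]$ into two parts of nearly equal size and keep the edges between them. Here $\mathcal J=\{\emptyset,\{1\},\{2\}\}$.

If $\mathcal F$ is an $(N,k,L)$-system, every member of $\mathcal J$ has size in $L$, so $\mathcal J$ is a closed $L$-system. So to prove $m(N,k,L)\le N^\beta/c(k)$, it suffices to show $|\mathcal F^*|\le N^\beta$ for every nonempty $k$-partite $\mathcal F^*$ whose intersection patterns $\pi(F\cap F')$ lie in a closed $L$-system $\mathcal J$.

**Definition (closure).** Let $\mathcal J\subseteq2^{[k]}\setminus\{[k]\}$ be intersection-closed. For $S\subseteq[k]$ let $\mathrm{cl}(S)$ be the intersection of all members containing $S$, or $[k]$ if there are none. So $\mathrm{cl}(S)$ is a member exactly when $S$ is covered, and otherwise $\mathrm{cl}(S)=[k]$.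

In $\{\emptyset,\{1\},\{2\},\{3\}\}$ on $[3]$ we have $\mathrm{cl}(\{1\})=\{1\}$ and $\mathrm{cl}(\{1,2\})=[3]$. In $\mathcal J_0$, a point $x\in A_i^a$ has $\mathrm{cl}(\{x\})=D_i\cup A_i^a$.

Recall Shannon entropy: $H(X)\le\log(\text{number of values of }X)$ with equality for uniform $X$. For a vector $(X_i)_{i\in[k]}$, the function $S\mapsto H(X_S)$ is monotone and submodular, i.e. $H(X_A)+H(X_B)\ge H(X_{A\cup B})+H(X_{A\cap B})$. If $X_S$ determines $X_{S'}$, then $H(X_{S\cup S'})=H(X_S)$.

**The function $h$.** Let $N\ge2$ and let $\mathcal F^*$ be a nonempty $k$-partite family on $N$ vertices with $\pi(F\cap F')\in\mathcal J$ for all distinct $F,F'$. Choose $F\in\mathcal F^*$ uniformly, let $X_i$ be its vertex in $V_i$, and put $h(S)=H(X_S)/\log N$. Then $h(\emptyset)=0$, $h$ is monotone and submodular (hence $h(S\cup T)\le h(S)+h(T)$), $h(\{x\})\le1$, and $|\mathcal F^*|=N^{h([k])}$.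

**Lemma 7.** For all $S\subseteq[k]$,
$$h(S)=h(\mathrm{cl}(S)).\tag{2}$$
If $\operatorname{rank}(\mathcal J)=t$, then
$$|\mathcal F^*|\le N^t.\tag{3}$$
If $D\subseteq\mathrm{cl}(\{x_a\})$ for $a=1,\dots,m$, where $m\ge 1$, then
$$h(\{x_1,\dots,x_m\})\le\sum_{a=1}^m h(\{x_a\})-(m-1)h(D)\le m-(m-1)h(D).\tag{4}$$

*Proof.* If distinct $F,F'$ agree on $S$, then $S\subseteq\pi(F\cap F')\in\mathcal J$, so $\mathrm{cl}(S)\subseteq\pi(F\cap F')$ and they agree on $\mathrm{cl}(S)$. (If $S$ is uncovered, no two distinct sets agree on $S$.) So $X_S$ determines $X_{\mathrm{cl}(S)}$, which is (2).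

If $\operatorname{rank}(\mathcal J)=t$, some $t$-set $S$ is uncovered, so $h([k])=h(S)\le t$. This is (3).

For (4) induct on $m$; $m=1$ is trivial. For $m\ge2$ apply submodularity to $\{x_1,\dots,x_{m-1}\}\cup D$ and $\{x_m\}\cup D$. Their union contains $\{x_1,\dots,x_m\}$ and their intersection contains $D$, so by monotonicity
$$h(\{x_1,\dots,x_m\})+h(D)\le h(\{x_1,\dots,x_{m-1}\}\cup D)+h(\{x_m\}\cup D)=h(\{x_1,\dots,x_{m-1}\})+h(\{x_m\}).$$
The equality holds because $D$ lies in both closures and (2) applies. Insert the induction hypothesis; the last inequality in (4) is $h(\{x_a\})\le1$. $\square$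

By (3) and the reduction above, $m(N,k,L)=O(N^{\operatorname{rank}(k,L)})$, which is the known fact $\alpha\le\operatorname{rank}$.

**Example C (beating the rank bound by hand).** Let $[7]$ be the nodes of a binary tree with root $a$, children $b,c$ of $a$, children $b_1,b_2$ of $b$ and $c_1,c_2$ of $c$. Let $\mathcal J$ consist of $\emptyset$ and all paths starting at the root: $\{a\}$, $\{a,b\}$, $\{a,c\}$, $\{a,b,b_1\}$, and so on. It is intersection-closed. Its rank is $2$, since $\{b,c\}$ is uncovered. Write $h=h([7])$. The pair $\{b_1,b_2\}$ has closure $[7]$, and $b$ lies in both $\mathrm{cl}(\{b_1\})$ and $\mathrm{cl}(\{b_2\})$, so (4) gives $h\le2-h(\{b\})$. Likewise $h\le2-h(\{c\})$. Also $\mathrm{cl}(\{b,c\})=[7]$ gives $h\le h(\{b\})+h(\{c\})\le2(2-h)$. So $h\le\frac43$, although the rank bound is $2$. Lemma 4 with the four root-to-leaf paths gives $Q^4$ sets on at most $7Q^3$ vertices, so $\frac43$ is attained.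

**The cyclic structure.** The same device works for $\mathcal J_0$. Let $x,y$ be points in two different blocks of $T_i$. The members containing both are $E_i$ and the sets $E_i\cup A_{i+1}^a$, so $\mathrm{cl}(\{x,y\})=E_i$, and $D_i$ lies in both singleton closures. By (2) and (4), $h(E_i)\le2-h(D_i)$. No member meets all three $T_j$, so $\mathrm{cl}(E_i\cup D_{i+2})=[111]$ and
$$h([111])\le 2-h(D_i)+h(D_{i+2})\qquad(i\in\mathbb Z_3).$$
Add the three inequalities: the terms $h(D_i)$ cancel around the cycle, and $h([111])\le2$. So families with patterns in $\mathcal J_0$ have at most $N^2$ members.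

What remains is to show that *every* closed $L$-system of rank $\ge3$ has enough of this shape. The numbers in $L$ were chosen for this: modulo $3$ we have $28\equiv31\equiv1$, $65\equiv68\equiv2$ and $111\equiv0$.

## Congruences and classes of small members

The first lemma converts covering information into a congruence for $k$.

**Lemma 8 (congruence lemma).** Let $\mathcal J\subseteq 2^{[k]}$ be intersection-closed, $C\subseteq[k]$, $t\ge0$, and suppose every set $C\cup Y$ with $Y\subseteq[k]$, $|Y|\le t$, lies in a member of $\mathcal J$. Let $\ell$ be prime and $f\in\mathbb Z[X]$ with $\deg f\le t$. If $f(|M|)\equiv0\pmod\ell$ for all $M\in\mathcal J$ with $M\supseteq C$, then $f(k)\equiv0\pmod\ell$.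

*Proof.* Let $M_1,\dots,M_m$ be the members containing $C$; $m\ge1$ (take $Y=\emptyset$). Let $0\le i\le t$. A tuple in $[k]^i$ has a set $Y$ of at most $i\le t$ distinct entries, and $C\cup Y$ lies in some $M_a$. So $[k]^i=\bigcup_aM_a^i$. Since $\bigcap_{a\in A}M_a^i=(\bigcap_{a\in A}M_a)^i$, inclusion–exclusion gives
$$k^i=\sum_{\emptyset\ne A\subseteq[m]}(-1)^{|A|+1}\Bigl|\bigcap_{a\in A}M_a\Bigr|^i$$
(with $0^0=1$: for $i=0$ all powers consist of the empty tuple). The coefficients on the right do not depend on $i$, so taking a linear combination over $i$ gives $f(k)=\sum_A(-1)^{|A|+1}f(|\bigcap_{a\in A}M_a|)$. Each $\bigcap_{a\in A}M_a$ is a member containing $C$, so every term is $\equiv0$. $\square$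

For example, with $C=\emptyset$, $t=1$, $f=X-1$, $\ell=2$: if the members cover $[k]$ and all have odd size, then $k$ is odd. The family $\{\{1\},\{1,2,3\},\{1,4,5\}\}$ on $[5]$ shows this.

The second lemma extracts the sets $D_i$ and $T_i$.

**Lemma 9 (classes).** Let $\mathcal J\subseteq2^{[k]}\setminus\{[k]\}$ be intersection-closed and $a\ge1$. Suppose every nonempty member has at least $a$ elements. Call a nonempty member *small* if it has fewer than $2a$ elements, and suppose every point of $[k]$ lies in a small member. Then "having nonempty intersection" is an equivalence relation on small members. Let $D_1,\dots,D_c$ be the intersections and $T_1,\dots,T_c$ the unions of its classes. Then: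

1. the intersection of any nonempty collection of members of class $i$ is a small member of class $i$; in particular this holds for $D_i$;
2. $T_1,\dots,T_c$ partition $[k]$;
3. if $M\in\mathcal J$ meets $T_i$, then $D_i\subseteq M$;
4. for $x\in T_i$, $\mathrm{cl}(\{x\})$ is a small member of class $i$, so $D_i\subseteq\mathrm{cl}(\{x\})\subseteq T_i$; for $x\in D_i$, $\mathrm{cl}(\{x\})=D_i$;
5. if all small members have size $\equiv b\pmod\ell$, then so does the union of any nonempty collection of members of class $i$.

*Proof.* A nonempty member contained in a small member is small; we use this throughout. Reflexivity and symmetry are clear. Let $A,B,C$ be small with $A\cap B\ne\emptyset\ne B\cap C$. Then $A\cap B$ and $B\cap C$ are nonempty members, of size $\ge a$ each, inside $B$ with $|B|<2a$. So they intersect, and $A\cap C\neq\emptyset$.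

(1) Induct on the number of sets. Let $I$ be the intersection of some members of class $i$, itself a small member of class $i$, and let $A$ be another member of class $i$. Members of one class meet pairwise, so $I\cap A$ is a nonempty member inside $A$. Hence it is small, and it meets $A$, so it is in class $i$.

(2) A point in $T_i\cap T_j$ lies in a small member of class $i$ and in one of class $j$; these meet, so $i=j$. Every point lies in a small member, so the $T_i$ cover $[k]$.

(3) Take $x\in M\cap T_i$ and a small $S\ni x$ of class $i$. Then $M\cap S$ is a nonempty member inside $S$, hence small, and it meets $S$, hence is of class $i$. So it contains $D_i$.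

(4) Let $S\ni x$ be small of class $i$. Then $\mathrm{cl}(\{x\})\subseteq S$ is a nonempty member, hence small and of class $i$ as in (3). If $x\in D_i$, then $\mathrm{cl}(\{x\})\subseteq D_i$ because $D_i$ is a member containing $x$, and equality follows.

(5) For members $S_1,\dots,S_m$ of class $i$, $|\bigcup_aS_a|=\sum_{\emptyset\ne A\subseteq[m]}(-1)^{|A|+1}|\bigcap_{a\in A}S_a|$. By (1) every term's intersection is small, so this is $\equiv b\sum_{\emptyset\neq A}(-1)^{|A|+1}=b$. $\square$

## The upper bound for $k=111$

Let $L=\{0,28,31,65,68\}$. We show that every nonempty $111$-partite $\mathcal F^*$ on $N\ge 2$ vertices with patterns in a closed $L$-system $\mathcal J$ satisfies $|\mathcal F^*|\le N^2$, and that $\operatorname{rank}(\mathcal J)\le3$. If $\operatorname{rank}(\mathcal J)\le2$, use (3). So assume $\operatorname{rank}(\mathcal J)\ge3$: all sets of size $\le2$ are covered. Nonempty members have size at least $28$. Call those of size $28,31$ *small* and those of size $65,68$ *large*. This is Lemma 9's notion with $a=28$, since $31<56<65$.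

**Step 1: every point lies in a small member.** This is the hypothesis of Lemma 9. Suppose $x$ lies in no small member. Then all members containing $x$ are large, so of size $\equiv2\pmod3$. Apply Lemma 8 with $C=\{x\}$, $t=1$, $\ell=3$, $f=X-2$; its covering hypothesis holds because pairs are covered. We get $111\equiv2\pmod3$, a contradiction.

**Step 2: there are exactly three classes.** Lemma 9 gives $D_1,\dots,D_c$ and $T_1,\dots,T_c$. The $D_i$ are disjoint with $|D_i|\ge28$, and $4\cdot28=112>111$, so $c\le3$. Small sizes are $\equiv1\pmod3$, so $|T_i|\equiv1$ by Lemma 9(5). Since the $T_i$ partition $[111]$, $c\equiv111\equiv0\pmod3$. As $c\ge1$, $c=3$.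

**Step 3: the size of a member tells how many $T_i$ it meets; hence $\operatorname{rank}(\mathcal J)\le3$.** Put $I(M)=\{i:M\cap T_i\ne\emptyset\}$. By Lemma 9(3), $I(M)=\{i:D_i\subseteq M\}$. If $|I(M)|=3$, then $|M|\ge84>68$, impossible. If $|I(M)|=2$, then $|M|\ge56$, so $M$ is large. If $I(M)=\{i\}$, then $|M|\le|T_i|\le111-2\cdot28=55$, so $M$ is small. In particular no member meets all three $T_i$, so a triple with one point in each $D_i$ is uncovered and $\operatorname{rank}(\mathcal J)\le3$. With Claim 6, $\operatorname{rank}(111,L)=3$.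

**Step 4: the members $E_{ij}$.** They play the role of $E_i$ in $\mathcal J_0$. For $i\ne j$ pick $x\in D_i$, $y\in D_j$. The pair is covered, so $E_{ij}:=\mathrm{cl}(\{x,y\})$ is a member. By Lemma 9(3) it contains $D_i\cup D_j$, and therefore $E_{ij}=\mathrm{cl}(D_i\cup D_j)$. By Step 3, $I(E_{ij})=\{i,j\}$ and $E_{ij}$ is large, so $E_{ij}\subseteq T_i\cup T_j$. Every member $M$ with $i,j\in I(M)$ contains $D_i\cup D_j$, hence $E_{ij}$.

**Step 5: two points on one side generate $E_{ij}$.** This will allow (4). Since $|E_{ij}\cap T_i|+|E_{ij}\cap T_j|\ge65$, one of the terms is $\ge33$; say $|E_{ij}\cap T_i|\ge33$. *Then there are $x,y\in T_i$ with $\mathrm{cl}(\{x,y\})=E_{ij}$.* As $|D_i|\le31$, choose $x\in(E_{ij}\cap T_i)\setminus D_i$. By Lemma 9(4), $S:=\mathrm{cl}(\{x\})$ is small and strictly contains $D_i$, so $|S|=31$. As $33>31$, choose $y\in(E_{ij}\cap T_i)\setminus S$. Put $M:=\mathrm{cl}(\{x,y\})$. Since $E_{ij}$ is a member containing $x,y$, $M$ is a member with $M\subseteq E_{ij}$, and $M\supseteq S\cup\{y\}$ gives $|M|>31$. So $M$ is not small. By Step 3, $|I(M)|=2$,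 so $I(M)=\{i,j\}$. By Step 4, $M\supseteq E_{ij}$, hence $M=E_{ij}$.

**Step 6: summing around a cycle.** Let $l\in\{1,2,3\}$ and let $\{i,j\}$ be the other two indices, named so that Step 5 holds with $i$; put $\varphi(l)=i\ne l$. With $x,y$ from Step 5, $D_i\subseteq\mathrm{cl}(\{x\})\cap\mathrm{cl}(\{y\})$, so (2) and (4) give $h(E_{ij})=h(\{x,y\})\le2-h(D_i)$. By Step 3, $E_{ij}\cup D_l$ is uncovered, so its closure is $[111]$. Hence
$$h([111])\le h(E_{ij})+h(D_l)\le2-h(D_{\varphi(l)})+h(D_l)\qquad(l=1,2,3).\tag{5}$$
Iterating $\varphi$ on the finite set $\{1,2,3\}$ eventually enters a cycle. Sum (5) over the $m$ indices $l$ of that cycle: as $l$ runs over the cycle so does $\varphi(l)$, and the $h(D)$-terms cancel. So $m\,h([111])\le2m$, $h([111])\le2$, and $|\mathcal F^*|\le N^2$.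

By the reduction after Füredi's theorem, $m(N,111,L)\le N^2/c(111)$. $\square$

## Quadratically many sets with intersections $28,31,65$

It remains to show $m(N,111,L)=\Omega(N^2)$. Partition $[111]=P\cup G_1\cup\dots\cup G_5$ with $|P|=28$, $|G_1|=|G_2|=37$, $|G_3|=|G_4|=|G_5|=3$; indeed $28+74+9=111$. Let $Q\ge5$ be prime and let $f_1,\dots,f_5$ be pairwise non-proportional nonzero linear functionals on $\mathbb F_Q^2$; they exist because there are $Q+1\ge6$ proportionality classes. For $z\in\mathbb F_Q^2$ put
$$F_z=P\cup\bigcup_{b=1}^5\{(x,f_b(z)):x\in G_b\}.$$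
These are $111$-sets on $28+83Q\le111Q$ vertices. Let $z\neq z'$. Two non-proportional functionals on a plane vanish together only at $0$, so at most one $b$ has $f_b(z-z')=0$. Hence $|F_z\cap F_{z'}|$ is $28$, $28+37=65$ or $28+3=31$, all in $L$ and all less than $111$; in particular the $Q^2$ sets are distinct. For large $N$, Bertrand's postulate gives a prime $Q\ge5$ with $N/222\le Q\le N/111$, so $m(N,111,L)\ge Q^2\ge(N/222)^2$.

Together with the previous section, $m(N,111,L)=\Theta(N^2)$, so $\alpha(111,L)=2=\operatorname{rank}(111,L)-1$. This proves Theorem 1. $\blacksquare$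

The patterns of this family are $P$ and the sets $P\cup G_b$, a structure of rank only $2$: a point of $G_1$ and a point of $G_2$ are not covered together. The rank of $(111,L)$ comes from $\mathcal J_0$, but by the upper bound $\mathcal J_0$ does not produce a larger order of magnitude.

## Every rank $r\ge4$

For $r=3$ the second half of Theorem 2 is Theorem 1. Let $r\ge4$ and put $s=r-1$, $n=(r-1)^2+1$. Choose a prime $q\ge r$ and an integer $p>rnq$ with $q\nmid p$. Let $k=rp+rnq$ and
$$L=\{0\}\cup\{up+vq:1\le u\le r-2,\ 0\le v\le s\}\cup\{(r-1)p+vq:n\le v\le n+r-2\}.$$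
For $r=4$ we have $s=3$, $n=10$ and may take $q=5$, $p=201$, $k=1004$: then $L=\{0,\,201,206,211,216,\,402,407,412,417,\,653,658,663\}$.

All $v$ that occur satisfy $vq<p$, because $s\le rn$ and $n+r-2\le rn$. So $L\subseteq[0,k-1]$, and a set $M$ with $|M|=up+vq\in L$ has a well-defined *level* $\mathrm{lev}(M)=u=\lfloor|M|/p\rfloor$ and *excess* $v(M)=v$; the empty set has level and excess $0$. We have $|M|\equiv\mathrm{lev}(M)\,p$ and $k\equiv rp\pmod q$, and larger sets do not have smaller level. Members of level $\le r-2$ have excess $\le s$, while level $r-1$ forces excess $\ge n$.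

**Claim 10.** $\operatorname{rank}(k,L)=r$ and $\alpha(k,L)=r-1$.

### A cyclic structure of rank at least $r$

For $i\in\mathbb Z_r$ partition $[k]$ into $D_i$ of size $p$ and blocks $A_i^1,\dots,A_i^n$ of size $q$, and let $T_i=D_i\cup\bigcup_aA_i^a$. The total is $r(p+nq)=k$. For $K\subseteq\mathbb Z_r$ and $S_i\subseteq[n]$ $(i\in K)$ let $M(K,S)=\bigcup_{i\in K}\bigl(D_i\cup\bigcup_{a\in S_i}A_i^a\bigr)$. Let $\mathcal J$ consist of all $M(K,S)$ such that either

- (I) $|K|\le r-2$ and $\sum_{i\in K}\max(1,|S_i|)\le r-1$; or
- (II) for some $j\in\mathbb Z_r$: $K=\mathbb Z_r\setminus\{j\}$, $S_{j+1}=[n]$, and $|S_i|\le1$ for $i\in K\setminus\{j+1\}$.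

*Sizes are in $L$.* In type (I) the size is $|K|p+q\sum|S_i|$ with $\sum|S_i|\le r-1=s$, and it is $0$ if $K=\emptyset$. In type (II) the level is $r-1$ and the excess is between $n$ and $n+(r-2)$.

*Closed under intersection.* We have $M(K,S)\cap M(K',S')=M(K\cap K',S'')$ with $S''_i=S_i\cap S'_i$. If one set is of type (I), so is the result, since $|K|$ and the sum in (I) only decrease. Two sets of type (II) with the same $j$ give type (II). If $j\ne j'$, then $K\cap K'=\mathbb Z_r\setminus\{j,j'\}$. No $i$ equals both $j+1$ and $j'+1$, so one of $S_i,S'_i$ has at most one element and $|S''_i|\le1$. The sum in (I) is $r-2$, so the result is of type (I).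

*Sets of size $\le r-1$ are covered.* Let $|X|\le r-1$, $K=\{i:X\cap T_i\ne\emptyset\}$, and let $S_i$ index the blocks of $T_i$ met by $X$. Since $\max(1,|S_i|)\le|X\cap T_i|$ for $i\in K$, the sum is at most $r-1$. If $|K|\le r-2$, then $M(K,S)$ is of type (I) and contains $X$. Otherwise $|K|=r-1$, each $|X\cap T_i|=1$ for $i\in K$, so all $|S_i|\le1$. With $K=\mathbb Z_r\setminus\{j\}$, enlarging $S_{j+1}$ to $[n]$ gives a type (II) set containing $X$.

Hence $\operatorname{rank}(k,L)\ge r$.

### The upper bound $O(N^{r-1})$

Let $\mathcal J$ be a closed $L$-system and $\mathcal F^*$ a nonempty $k$-partite family on $N\ge2$ vertices with patterns in $\mathcal J$. If $\operatorname{rank}(\mathcal J)\le r-1$, then (3) gives $|\mathcal F^*|\le N^{r-1}$. So let $\operatorname{rank}(\mathcal J)\ge r$: all sets of size $\le r-1$ are covered.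

**Step 1: closures of few points have low level.** *If $|X|\le r-1$, then $\mathrm{lev}(\mathrm{cl}(X))\le|X|$.* The set $X$ is covered, so $\mathrm{cl}(X)\in\mathcal J$. Suppose its level exceeds $|X|$. All members containing $X$ contain $\mathrm{cl}(X)$, so their levels lie in $[|X|+1,r-1]$. Apply Lemma 8 with $C=X$, $t=r-1-|X|$, $\ell=q$ and $f(Y)=\prod_{u=|X|+1}^{r-1}(Y-up)$, which has degree $t$; the sets $X\cup Y'$ with $|Y'|\le t$ have at most $r-1$ elements, so they are covered. Each member $M\supseteq X$ has $|M|\equiv\mathrm{lev}(M)p$, so $f(|M|)\equiv0\pmod q$. Hence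
$$0\equiv f(k)\equiv\prod_{u=|X|+1}^{r-1}(r-u)p=(r-1-|X|)!\;p^{t}\pmod q,$$
which is false because $q\ge r$ is prime and $q\nmid p$. In particular $\emptyset=\mathrm{cl}(\emptyset)\in\mathcal J$, and $\mathrm{cl}(\{x\})$ has level $1$ for every $x$, being nonempty of level $\le1$.

**Step 2: there are exactly $r$ classes.** Apply Lemma 9 with $a=p$: nonempty members have size $\ge p$, and those of size $<2p$ are the level-$1$ members, whose sizes lie in $[p,p+sq]$ with $sq<p$. By Step 1 every point lies in one. We get $D_1,\dots,D_c$ and $T_1,\dots,T_c$. The $D_i$ are disjoint of size $\ge p$ and $(r+1)p>rp+rnq=k$, so $c\le r$. By Lemma 9(5), $|T_i|\equiv p\pmod q$. Hence $cp\equiv k\equiv rp$, so $c\equiv r\pmod q$. Since $1\le c\le r\le q$, we get $0\le r-c<q$, so $c=r$.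

**Step 3: the level counts the $T_i$ that are met; hence $\operatorname{rank}(\mathcal J)\le r$.** Let $I(M)=\{i:M\cap T_i\ne\emptyset\}$, which equals $\{i:D_i\subseteq M\}$ by Lemma 9(3). Since $|D_i|\ge p$ and $|T_i|\ge p$,
$$|I(M)|\,p\le|M|\le k-(r-|I(M)|)p=|I(M)|\,p+rnq<(|I(M)|+1)p .$$
So $\mathrm{lev}(M)=|I(M)|\le r-1$. No member meets all $T_i$; a set with one point in each $D_i$ is uncovered, and $\operatorname{rank}(\mathcal J)\le r$. With the previous subsection, $\operatorname{rank}(k,L)=r$.

**Step 4: the excess splits over the $T_i$.** We need it to locate a large part of a member. Let $M\in\mathcal J$ and $i\in I(M)$. By Lemma 9(4), $M\cap T_i=\bigcup_{x\in M\cap T_i}\mathrm{cl}(\{x\})$, a union of level-$1$ members of class $i$; indeed each $\mathrm{cl}(\{x\})$ lies in $M$ and in $T_i$. By Lemma 9(5), $|M\cap T_i|\equiv p\pmod q$. Write $|M\cap T_i|=p+v_i(M)q$ with $v_i(M)$ an integer. Write also $|D_i|=p+d_iq$, where $d_i\in[0,s]$. Since $D_i\subseteq M$, $v_i(M)\ge d_i\ge0$. Summing over $i\in I(M)$ and using $|I(M)|=\mathrm{lev}(M)$ gives $\sum_{i\in I(M)}v_i(M)=v(M)$.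

**Step 5: few points on one side generate a member of level $r-1$.** Fix $l\in[r]$, let $I=[r]\setminus\{l\}$, and pick one point in each $D_i$, $i\in I$. These $r-1$ points are covered, so their closure $E^l$ is a member. By Lemma 9(3) it contains $\bigcup_{i\in I}D_i$, so $E^l=\mathrm{cl}(\bigcup_{i\in I}D_i)$. By Step 3, $I(E^l)=I$ and the level is $r-1$. So $v(E^l)\ge n=(r-1)^2+1>(r-1)s$, and by Step 4 some $i=:\varphi(l)\in I$ has $v_i(E^l)\ge s+1$.

*There are $m\le s+1$ points $x_1,\dots,x_m\in T_i$ with $\mathrm{cl}(\{x_1,\dots,x_m\})=E^l$.* Choose $x_1\in(E^l\cap T_i)\setminus D_i$; this is possible since $v_i(E^l)>s\ge d_i$. Suppose $x_1,\dots,x_a$ have been chosen in $E^l\cap T_i$, and let $M_a=\mathrm{cl}(\{x_1,\dots,x_a\})\subseteq E^l$. If $v_i(M_a)\ge s+1$, stop with $m=a$. If $v_i(M_a)\le s$, then $M_a\cap T_i\ne E^l\cap T_i$, and we choose $x_{a+1}\in(E^l\cap T_i)\setminus M_a$. Now $M_1\cap T_i\supsetneq D_i$ gives $v_i(M_1)\ge d_i+1\ge1$, and each step strictly enlarges $M_a\cap T_i$, so $v_i(M_a)\ge a$. The process stops with some $m\le s+1$. Then $v(M_m)\ge v_i(M_m)\ge s+1$,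 which is too large for level $\le r-2$; so $M_m$ has level $r-1$. As $I(M_m)\subseteq I(E^l)=I$ and $|I(M_m)|=r-1$, we get $I(M_m)=I$. So $M_m\supseteq\bigcup_{i\in I}D_i$, hence $M_m\supseteq E^l$, and $M_m=E^l$.

**Step 6: entropy along a cycle.** Put $h_i=h(D_i)$ and $h=h([k])$. For $x\in D_i$ we have $D_i=\mathrm{cl}(\{x\})$, so $h_i=h(\{x\})\le1$. Let $i=\varphi(l)$ and $x_1,\dots,x_m$ be as in Step 5; $D_i$ lies in every $\mathrm{cl}(\{x_a\})$. By (2) and (4),
$$h(E^l)\le m-(m-1)h_i=1+(m-1)(1-h_i)\le1+s(1-h_i)=r-(r-1)h_{\varphi(l)} .$$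
By Step 3, $E^l\cup D_l$ and $\bigcup_iD_i$ are uncovered, so both have closure $[k]$. Hence
$$h\le r-(r-1)h_{\varphi(l)}+h_l\quad(l\in[r]),\qquad h\le\sum_{i=1}^rh_i.\tag{6}$$
Since $\varphi(l)\ne l$, $\varphi$ has a cycle $Z$ of some length $m\ge2$ (from here on $m$ is this length). Put $H=\sum_{i\in Z}h_i$. Summing the first part of (6) over $l\in Z$ gives $mh\le mr-(r-1)H+H=mr-(r-2)H$. The second part and $h_i\le1$ for $i\notin Z$ give $h\le(r-m)+H$. Add $(r-2)$ times the latter to the former; $H$ cancels:
$$(m+r-2)h\le mr+(r-2)(r-m)=r(r-2)+2m=2(m+r-2)+(r-2)^2 .$$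
Therefore, using $m\ge2$ and $r\ge4$,
$$h\le2+\frac{(r-2)^2}{m+r-2}\le2+\frac{(r-2)^2}{r}=r-2+\frac4r\le r-1 .$$
So $|\mathcal F^*|\le N^{r-1}$ in all cases, and $m(N,k,L)=O(N^{r-1})$.

The last inequality is where $r\ge4$ enters. For $r=3$ the same expression is $\frac73>2$; in Theorem 1 the smaller set $L$ lets two points generate $E_{ij}$, instead of up to $s+1=3$, and the cycle sum alone suffices.

### The lower bound $\Omega(N^{r-1})$

As in the planar construction for $k=111$, we index sets by vectors $z$ and parts by functionals. Now intersections are controlled by which functionals lie in a hyperplane.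

**Step 1: choosing the functionals.** Let $Q>2^{r-1+rn}$ be prime, $V$ the dual space of $\mathbb F_Q^{r-1}$, and $e_1,\dots,e_{r-1}$ a basis of $V$; call these vectors *big*. Let $U_j=\mathrm{span}(e_i:i\ne j)$ for $1\le j\le r-1$ and $U_0=V$. Choose one after another $rn$ *small* vectors, $n$ from each $U_j$, $0\le j\le r-1$. When choosing from $U_j$, avoid all subspaces $U_j\cap\mathrm{span}(B)$, where $B$ runs over the sets of big and previously chosen small vectors with $U_j\not\subseteq\mathrm{span}(B)$. These are fewer than $Q$ proper subspaces of $U_j$. They do not cover $U_j$, since each has at most $|U_j|/Q$ elements. So the choice is possible.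

**Step 2: what a hyperplane $W\subset V$ contains.** Suppose first that $W=U_j$ with $1\le j\le r-1$. Then $W$ contains exactly $r-2$ big vectors. It contains the $n$ small vectors chosen from $U_j$. It contains no others: for $j'\ne j$ we have $U_{j'}\not\subseteq U_j=\mathrm{span}(e_i:i\ne j)$, so the vectors chosen from $U_{j'}$ avoid $U_j$.

Suppose now that $W$ is none of $U_1,\dots,U_{r-1}$. Then $W$ contains $g\le r-3$ big vectors, since $r-2$ of them would span some $U_j$, and all $r-1$ would span $V$. We claim that the big and small vectors in $W$ are linearly independent. Order them with the big ones first and then the small ones in the order of choice. The big ones are independent. If a small vector $w\in W$, chosen from $U_j$, were in the span of the set $B$ of the big and earlier small vectors of $W$, then $w\in U_j\cap\mathrm{span}(B)$. Since $w$ avoided all forbidden subspaces, $U_j\subseteq\mathrm{span}(B)\subseteq W$. For $j=0$ this is impossible, and for $j\ge1$ it forces $W=U_j$ by dimension, a contradiction. So $W$, of dimension $r-2$, contains at most $r-2$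 small vectors.

**Step 3: the family.** Partition $[k]$ into $P$ with $|P|=p$, $r-1$ parts of size $p$ assigned to the big vectors, and $rn$ parts of size $q$ assigned to the small vectors; the total is $rp+rnq=k$. For $z\in\mathbb F_Q^{r-1}$ let $F_z=P\cup\bigcup_b\{(x,f_b(z)):x\in G_b\}$, where $f_b$ is the functional assigned to the part $G_b$. For $z\ne z'$ the sets $F_z,F_{z'}$ agree on $P$ and on those $G_b$ with $f_b(z-z')=0$, i.e. with $f_b$ in the hyperplane $W=(z-z')^\perp$. By Step 2, $|F_z\cap F_{z'}|$ equals $(r-1)p+nq\in L$, or $(1+g)p+vq$ with $0\le g\le r-3$ and $0\le v\le r-2\le s$, again in $L$. All these sizes are less than $k$, so the $Q^{r-1}$ sets are distinct. They live on at most $kQ$ vertices. For large $N$ choose, by Bertrand's postulate, a prime $Q$ with $N/2k\le Q\le N/k$; it exceeds $2^{r-1+rn}$. So $m(N,k,L)\ge(N/2k)^{r-1}$.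

Hence $\alpha(k,L)=r-1=\operatorname{rank}(k,L)-1$, which proves Claim 10 and completes the proof of Theorem 2. $\blacksquare$

## Deep trees: rank $r$ with exponent close to one

The first half of Theorem 3 is Corollary 5. For the second half we extend Example C. Fix $r\ge2$ and $\varepsilon>0$. For $M\ge1$ let $[k]$ be the node set of the complete $r$-ary rooted tree of depth $M$. Let $\mathcal J$ consist of all node sets that contain the parent of each of their non-root nodes and contain at most $r-1$ children of each node.

**Step 1: $\mathcal J$ is admissible and has rank $r$.** Both conditions survive intersection, so $\mathcal J$ is intersection-closed. Since the root has $r$ children, $[k]\notin\mathcal J$. Let $|X|\le r-1$ and let $\overline X$ consist of $X$ and all ancestors of its elements. It contains parents. If several children of one node occur in $\overline X$, each is an ancestor of, or equal to, an element of $X$; these elements are distinct because the subtrees below different children are disjoint. So at most $|X|\le r-1$ children of each node occur, and $\overline X\in\mathcal J$.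 The $r$ children of a node lie in no member. Hence $\operatorname{rank}(\mathcal J)=r$.

**Step 2: an inequality between consecutive depths.** Let $\mathcal F^*$ be a nonempty $k$-partite family on $N\ge2$ vertices with patterns in $\mathcal J$. Let $h=h([k])$ and let $u_d$ be the maximum of $h(\{x\})$ over nodes $x$ of depth $d$. Let $0\le d<M$ and choose a node $v$ of depth $d$ with $h(\{v\})=u_d$. Its $r$ children have closure $[k]$, and each child's closure contains $v$. By (2) and (4) with $D=\{v\}$,
$$h\le r\,u_{d+1}-(r-1)u_d .$$
So $(r-1)(h-u_d)\ge(r-1)h-r\,u_{d+1}+h=r(h-u_{d+1})$, that is,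
$$h-u_d\ge\frac r{r-1}\,(h-u_{d+1}).\tag{7}$$

**Step 3: iterating down to the leaves.** Let $\rho=\bigl(\frac r{r-1}\bigr)^M>1$. Applying (7) for $d=0,\dots,M-1$ and using $u_0\ge0$, $u_M\le1$ gives
$$h\ge h-u_0\ge\rho(h-u_M)\ge\rho(h-1).$$
Hence $h\le\frac{\rho}{\rho-1}=1+\frac1{\rho-1}$. As $M\to\infty$, $\rho\to\infty$; choose $M$ with $\frac1{\rho-1}\le\varepsilon$. Then $|\mathcal F^*|=N^h\le N^{1+\varepsilon}$ for every such family and every $N\ge2$. $\blacksquare$

For $r=2$, $M=2$ we have $\rho=4$, and Step 3 gives the bound $\frac43$ of Example C.
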